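# Absolute convergence of $\sum_n\,[P\{S_n=j\}-P\{S_n=r+j\}]$ for integer valued random walks

## 1. Symmetric walks: a first-order term that vanishes

Let $X_1,X_2,\dots$ be independent, identically distributed integer valued random variables with common law $F$, and let $S_n=X_1+\dots+X_n$. For integers $r,j$ and $n\ge1$ put
$$W_n(r,\{j\})=P\{S_n=j\}-P\{S_n=r+j\}.$$
In words: we compare the chance of sitting at $j$ at time $n$ with the chance of sitting at the shifted site $r+j$. For a recurrent walk the sums $\sum_nP\{S_n=j\}$ are typically infinite, but the two probabilities should nearly cancel. How good is the cancellation? In "The 1971 Rietz Lecture" the following is posed as a conjecture: if for each integer $i$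
$$P\{S_k=i\}>0\quad\text{for all }k\ge k(i),\tag{3.35}$$
then for all integers $r,j$
$$\sum_{n}|W_n(r,\{j\})|=\sum_n|P\{S_n=j\}-P\{S_n=r+j\}|<\infty.\tag{3.36}$$
It is known (Spitzer) that under (3.35) the series without absolute values converges. We shall not use this. The conjecture is true:

**Theorem 1.** If (3.35) holds, then $\sum_{n\ge1}|P\{S_n=j\}-P\{S_n=r+j\}|<\infty$ for all integers $r,j$.

No moment, recurrence or symmetry assumption is made. A sharper statement, with a bound uniform in $j$ and a description of what happens without (3.35), is Theorem 8 below.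

**Example (lazy walk).** Let $X=\pm1$ with probability $\frac14$ each and $X=0$ with probability $\frac12$. Then $S_n+n$ is a sum of $2n$ fair bits, so $P\{S_n=x\}=\binom{2n}{n+x}4^{-n}$. Put $u_n=\binom{2n}n4^{-n}$. This is the largest of the $2n+1$ values of a probability law, so $u_n\ge\frac1{2n+1}$ and $\sum_nP\{S_n=0\}=\infty$. On the other hand
$$W_n(1,\{0\})=u_n\Bigl(1-\frac n{n+1}\Bigr)=\frac{u_n}{n+1}.$$
Since $u_{n+1}=u_n\frac{2n+1}{2n+2}$, we have $u_n-u_{n+1}=\frac{u_n}{2(n+1)}$, so $W_n(1,\{0\})=2(u_n-u_{n+1})$. As $u_n\to0$, $\sum_{n\ge1}|W_n(1,\{0\})|=2u_1=1$.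

**Example (fair $\pm1$ walk).** Here (3.35) fails by parity. With the same $u_n$, $P\{S_{2n}=0\}=u_n$ and $P\{S_{2n-1}=1\}=\binom{2n-1}n2^{-(2n-1)}=u_n$. So the numbers $W_n(1,\{0\})$, $n=1,2,\dots$, are $-u_1,u_1,-u_2,u_2,\dots$. The series converges to $0$, but not absolutely. Absolute convergence thus feels the lattice structure of $F$.

**Notation.** $\mathrm i$ is the imaginary unit, $X$ has law $F$, $X'$ is an independent copy of $X$, and $\varphi(\theta)=E\,e^{\mathrm i\theta X}$. Since $P\{S_n=x\}=\frac1{2\pi}\int_{-\pi}^{\pi}\varphi(\theta)^ne^{-\mathrm ix\theta}\,d\theta$,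
$$W_n(r,\{j\})=\frac1{2\pi}\int_{-\pi}^{\pi}\varphi(\theta)^n\,e^{-\mathrm ij\theta}(1-e^{-\mathrm ir\theta})\,d\theta.\tag{1}$$
Also $|\varphi(\theta)|^2=E\,e^{\mathrm i\theta(X-X')}$ is real, so
$$1-|\varphi(\theta)|^2=E[1-\cos\theta(X-X')].\tag{2}$$
We shall often use $1-\cos u\ge\frac2{\pi^2}u^2$ for $|u|\le\pi$, and $1-|\varphi|\ge\frac12(1-|\varphi|^2)$.

**Definition.** Let $\delta=\gcd\{x-y:P(X=x)P(X=y)>0\}$, with $\delta=0$ if $X$ is degenerate (almost surely constant). Equivalently, $\delta\mathbb Z$ is the group generated by the differences of support points. For the lazy walk $\delta=1$; for the fair $\pm1$ walk $\delta=2$; for $X\equiv1$, $\delta=0$. If $x_0$ is a support point, then $X\in x_0+\delta\mathbb Z$ and $S_n\in nx_0+\delta\mathbb Z$ almost surely.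

**Lemma 2.**
1. If (3.35) holds, then $\delta=1$.
2. If $\delta\ge1$, then $|\varphi(\theta)|=1$ exactly when $\delta\theta\in2\pi\mathbb Z$, and there is $c_0>0$ with
$$1-|\varphi(\theta)|\ge c_0\theta^2\qquad\text{for }|\theta|\le\pi/\delta.\tag{3}$$

**Proof.** For 1, take $k$ so large that $0$ and $1$ are both possible values of $S_k$. Both lie in $kx_0+\delta\mathbb Z$, so $1\in\delta\mathbb Z$, that is, $\delta=1$.

For 2, (2) shows that $|\varphi(\theta)|=1$ iff $\theta(x-y)\in2\pi\mathbb Z$ for all support points $x,y$. The integers $d$ with $\theta d\in2\pi\mathbb Z$ form a group. It contains all these differences iff it contains $\delta$. For (3), choose $d\ne0$ with $p=P(X-X'=d)>0$. For $|\theta|\le\pi/|d|$,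
$$1-|\varphi|\ge\tfrac12(1-|\varphi|^2)\ge\tfrac12p(1-\cos d\theta)\ge\frac{p\,d^2}{\pi^2}\theta^2.$$
Note $|d|\ge\delta$. On $\pi/|d|\le|\theta|\le\pi/\delta$ the continuous function $1-|\varphi|$ is positive, so it is bounded below by a positive multiple of $\theta^2$. $\square$

**Proposition 3.** Theorem 1 holds if $X$ is symmetric.

**Proof.** Now $\varphi$ is real and even, so the sine parts in (1) integrate to $0$ and
$$W_n(r,\{j\})=\frac1{2\pi}\int_{-\pi}^\pi\varphi(\theta)^n\bigl(\cos j\theta-\cos(r+j)\theta\bigr)d\theta.$$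
The bracket is at most $C_{r,j}\theta^2$ in modulus. By (3) with $\delta=1$,
$$\sum_{n\ge1}|W_n(r,\{j\})|\le\frac{C_{r,j}}{2\pi}\int_{-\pi}^{\pi}\frac{\theta^2}{1-|\varphi(\theta)|}\,d\theta\le\frac{C_{r,j}}{c_0}<\infty.\qquad\square$$

What changes without symmetry? The factor $e^{-\mathrm ij\theta}(1-e^{-\mathrm ir\theta})$ vanishes only to first order at $\theta=0$. Its first-order part $\mathrm ir\theta$ is odd. For symmetric $X$ it meets an even function and disappears. In general it does not.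

## 2. Isolating the first-order term

This section reduces Theorem 1 to a statement about one sequence of integrals.

Fix a $C^\infty$ even function $\eta$ with $\eta=1$ on $|u|\le\frac12$, $\eta=0$ for $|u|\ge1$, nonincreasing in $|u|$. For an integer $l_0\ge0$ put $\eta_0(\theta)=\eta(2^{l_0}\theta)$ and
$$V_n=\int\varphi(\theta)^n\,\theta\,\eta_0(\theta)\,d\theta.\tag{4}$$

**Proposition 4.** For every nondegenerate integer valued $X$ and every sufficiently large $l_0$, $\sum_{n\ge1}|V_n|<\infty$.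

**Proposition 4 implies Theorem 1.** Assume (3.35), so that $\delta=1$. Put $g(\theta)=e^{-\mathrm ij\theta}(1-e^{-\mathrm ir\theta})$. Since $|1-e^{-\mathrm ir\theta}-\mathrm ir\theta|\le\frac12r^2\theta^2$ and $|e^{-\mathrm ij\theta}-1|\,|r\theta|\le|jr|\theta^2$, we have $|g(\theta)-\mathrm ir\theta|\le C_{r,j}\theta^2$. Split
$$g=g(1-\eta_0)+(g-\mathrm ir\theta)\eta_0+\mathrm ir\theta\,\eta_0$$
in (1). The first part lives on $2^{-l_0-1}\le|\theta|\le\pi$, where $|\varphi|\le\rho_*<1$ by Lemma 2 and compactness, so it contributes at most $2\rho_*^n$, which is summable. The second part, summed over $n$, contributes at most $\frac1{2\pi}\int_{-\pi}^{\pi}C_{r,j}\theta^2(1-|\varphi|)^{-1}d\theta\le C_{r,j}/c_0$. The third part contributes $\frac{|r|}{2\pi}|V_n|$. $\square$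

So everything is in $V_n$, and only small $\theta$ matter.

## 3. The logarithm lost by absolute values, and centered walks with finite variance

The first thing to try is $\sum_n|V_n|\le\int\frac{|\varphi|}{1-|\varphi|}|\theta|\eta_0\,d\theta$. If $\operatorname{Var}X<\infty$, then by (2) $1-|\varphi|\le1-|\varphi|^2\le\frac12\theta^2E(X-X')^2=\theta^2\operatorname{Var}X$, so near $0$ the integrand is at least a constant times $1/|\theta|$. The bound is infinite. It fails by a logarithm: every dyadic range $|\theta|\approx2^{-l}$ contributes a constant, and there are infinitely many of them.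

The oddness of $\theta\eta_0$ has not been used. Since $\varphi(-\theta)=\overline{\varphi(\theta)}$, only $\operatorname{Im}(\varphi^n)$ survives in $V_n$. This settles one more case.

**Proposition 5.** Let $X$ be nondegenerate with $EX=0$ and $EX^2<\infty$. Then $\sum_n|V_n|<\infty$ whenever $2^{-l_0}\le\pi/\delta$.

**Proof.** We have $\operatorname{Im}z^n=(z^n-\bar z^n)/(2\mathrm i)$ and $|z^n-\bar z^n|\le n|z|^{n-1}|z-\bar z|$, so $|\operatorname{Im}z^n|\le n|z|^{n-1}|\operatorname{Im}z|$. Since $\sum_{n\ge1}n\rho^{n-1}=(1-\rho)^{-2}$, (3) gives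
$$\sum_n|V_n|\le\int\frac{|\operatorname{Im}\varphi|\,|\theta|\eta_0}{(1-|\varphi|)^2}d\theta\le C\int_{|\theta|\le 2^{-l_0}}\frac{|\operatorname{Im}\varphi(\theta)|}{|\theta|^3}d\theta.$$
As $EX=0$, $\operatorname{Im}\varphi(\theta)=E[\sin\theta X-\theta X]$, and by Tonelli with $u=\theta X$ the right side is at most
$$C\,E\int_{\mathbb R}\frac{|\sin\theta X-\theta X|}{|\theta|^3}d\theta=C\,EX^2\int_{\mathbb R}\frac{|\sin u-u|}{|u|^3}du<\infty,$$
because $|\sin u-u|\le\min(|u|^3,2|u|)$. $\square$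

Look at how the logarithm was removed. A single dyadic range has no guaranteed gain, but the errors $|\sin\theta X-\theta X|$ summed over *all* ranges cost only $EX^2$. The argument stops at two points.

First, drift: if $EX=\mu\ne0$ then $|\operatorname{Im}\varphi|\approx|\mu\theta|$ and the integrand is of order $\theta^2/\theta^4$. (With finite variance this case is transient and hence harmless for Theorem 1. But when $EX^2=\infty$ the mean seen at frequency $|\theta|\approx2^{-l}$ is the truncated mean $E[X;|X|\le2^l]$, which need not vanish and depends on $l$.)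

Second, if $EX^2=\infty$ the final cost $EX^2$ is infinite, and for heavy tails there is no mean to subtract. So we must work scale by scale with truncated moments, and find a budget that replaces $EX^2$.

## 4. Decay of the characteristic function at scale $2^{-l}$

From here to the end of Section 9, $X$ is integer valued and nondegenerate. $C$ denotes positive constants depending only on $F$ and $\eta$, possibly changing from line to line. For integers $l\ge0$ put
$$h_l=E[X^2;|X|\le2^l],\quad \mu_l=E[X;|X|\le2^l],\quad T_l=P(|X|>2^l),\quad t_l=4^lT_l,$$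
$$\varphi_l(\theta)=E[e^{\mathrm i\theta X};|X|\le2^l],\quad d_l=h_{l+1}-h_l,\quad \pi_l=P(2^l<|X|\le2^{l+1}),\quad s_l=4^l\pi_l\le d_l.$$
Thus $h_l$ is nondecreasing, $h_l\le4^l$, and $\varphi_l$ is a trigonometric polynomial. The numbers $h_l,s_l,t_l$ all have the dimension of a second moment.

**Example.** Let $P(|X|=2^q)=3\cdot4^{-q}$, $q\ge1$. Then $h_l=3l$, $d_l=3$ for $l\ge1$, and $t_l=4^l\sum_{q>l}3\cdot4^{-q}=1$. The variance is infinite, but $h_l$ grows slowly.

**Lemma 6.** There are $l_0\ge0$ and $c_1\in(0,1]$ with $h_{l_0}>0$ such that for $l\ge l_0$ and $|\theta|\le2^{-l}$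
$$|\varphi_l(\theta)|^2\le1-c_1\theta^2h_l,\qquad|\varphi(\theta)|^2\le1-c_1\theta^2h_l.\tag{5}$$
Moreover, $l_0$ can be chosen such that for each $l\ge l_0$ there is a finite measure $\lambda_l$ on $\mathbb Z$, supported on $|x|\ge2^{l-1}$, of total mass $|\lambda_l|\ge T_l/2$, with
$$1-|\varphi(\theta)|^2\ge c_1\theta^2h_l+\sum_x\lambda_l(x)(1-\cos\theta x)\qquad(|\theta|\le2^{-l}).\tag{6}$$
Any larger $l_0$ also works.

**Proof.** Let $A_l=\{|X|\le2^l,|X'|\le2^l\}$. On $A_l$ and for $|\theta|\le2^{-l}$ we have $|\theta(X-X')|\le2<\pi$, so $1-\cos\theta(X-X')\ge\frac2{\pi^2}\theta^2(X-X')^2$. Now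
$$|\varphi_l|^2=E[\cos\theta(X-X');A_l]\le1-E[1-\cos\theta(X-X');A_l],$$
and by (2) $1-|\varphi|^2\ge E[1-\cos\theta(X-X');A_l]$. So (5) follows once
$$E[(X-X')^2;A_l]=2P(|X|\le2^l)h_l-2\mu_l^2\ \ge\ c\,h_l\quad\text{for all large }l,$$
with $c>0$.

If $EX^2<\infty$, the left side tends to $2\operatorname{Var}X>0$ while $h_l\le EX^2$. If $EX^2=\infty$, choose $M$ with $P(|X|>M)\le\frac1{16}$. Then, by Cauchy–Schwarz, for $2^l\ge M$, $|\mu_l|\le M+E[|X|;M<|X|\le2^l]\le M+\sqrt{h_lP(|X|>M)}$, so $\mu_l^2\le2M^2+h_l/8\le h_l/4$ for large $l$, since $h_l\to\infty$. As $P(|X|\le2^l)\ge\frac12$ for large $l$, the left side is at least $h_l-\frac12h_l=\frac12h_l$.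

For (6), fix $M_0$ with $P(|X|\le M_0)\ge\frac12$ and increase $l_0$ so that $2^{l_0}\ge2M_0$. Let $\lambda_l$ be the law of $X-X'$ restricted to $\{|X|>2^l,|X'|\le M_0\}$. Its mass is $T_lP(|X'|\le M_0)\ge T_l/2$, and it lives on $|x|\ge2^l-M_0\ge2^{l-1}$. The event is disjoint from $A_l$, so in (2) we may add its contribution to that of $A_l$. $\square$

**Dyadic cutoffs.** Put $\chi_l(\theta)=\eta(2^l\theta)-\eta(2^{l+1}\theta)$. Then $0\le\chi_l\le1$, $\chi_l$ is even, it vanishes outside $\{2^{-l-2}\le|\theta|\le2^{-l}\}$, $|\chi_l'|\le C2^l$, $|\chi_l''|\le C4^l$, and the telescoping sum gives $\sum_{l\ge l_0}\chi_l=\eta_0$ for $\theta\ne0$. In particular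
$$\int|\theta|\chi_l\,d\theta\le2\cdot4^{-l}.$$
By dominated convergence $V_n=\sum_{l\ge l_0}\int\varphi^n\theta\chi_l\,d\theta$, hence
$$\sum_{n\ge1}|V_n|\le\sum_{l\ge l_0}\sum_{n\ge1}\Bigl|\int\varphi^n\theta\chi_l\,d\theta\Bigr|.\tag{7}$$

## 5. Grouping scales by the size of the truncated second moment

By (5), at scale $l$ absolute values give $\sum_n\int|\varphi|^n|\theta|\chi_l\,d\theta\le C/h_l$. (The computation is below, at (10).) If $\sum_l1/h_l<\infty$ we are done, but in the example above $h_l=3l$, and with finite variance $h_l$ stays bounded. What hurts is that $h_l$ may stay near one value $v$ for many scales. So we collect those scales into one block and ask for a total of order $1/v$ from the whole block. The budget is that within a block $h_l$ can increase by at most $v$ in total.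

For $k\in\mathbb Z$ let $L_k=\{l\ge l_0:2^k\le h_l<2^{k+1}\}$. As $h_l$ is nondecreasing and $h_{l_0}>0$, the nonempty $L_k$ are disjoint integer intervals covering $\{l\ge l_0\}$, and all have $k\ge k_0$ for some $k_0$.

**Proposition 7.** There is $C$, independent of $k$, with
$$\sum_{l\in L_k}\sum_{n\ge1}\Bigl|\int\varphi^n\theta\chi_l\,d\theta\Bigr|\le C\,2^{-k}.\tag{8}$$

By (7), summing over $k\ge k_0$ gives Proposition 4 and hence Theorem 1. Sections 6–9 prove Proposition 7.

**Set-up for one stage.** Fix $k$ with $L_k\neq\emptyset$, put $v=2^k$ and $L_k=[\alpha,\omega]\cap\mathbb Z$, $\omega\le\infty$. Since $h$ stays in $[v,2v)$ on $L_k$,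
$$\sum_{\alpha\le l<\omega}s_l\le\sum_{\alpha\le l<\omega}d_l\le v.\tag{9}$$
Put $c_2=c_1/32$ and $y_l=c_24^{-l}v$ for $l\in L_k$. As $v\le h_l\le4^l$, $y_l\le1$. On $\operatorname{supp}\chi_l$ we have $\theta^2\ge4^{-l}/16$, so $c_1\theta^2h_l\ge2y_l$ and (5) gives $|\varphi|,|\varphi_l|\le e^{-y_l}$ there. For $0<y\le1$ we have $e^y-1\ge y$ and $1-e^{-y}\ge y/2$, whence
$$\sum_{n\ge1}e^{-ny}\le\frac1y,\quad\sum_{n\ge1}e^{-(n-1)y}\le\frac2y,\quad\sum_{n\ge1}ne^{-(n-1)y}=\frac1{(1-e^{-y})^2}\le\frac4{y^2},\quad\sum_{n\ge1}\frac{e^{-ny}}{\sqrt n}\le\int_0^\infty\frac{e^{-yx}}{\sqrt x}dx=\sqrt{\frac\pi y}.\tag{10}$$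
So absolute values give at most $2\cdot4^{-l}/y_l=2/(c_2v)$ per scale. We must save the number of scales in $L_k$.

**Good and bad scales.** Call $l\in L_k$ *bad* if $t_l\ge2v$, otherwise *good*. At a bad scale the tail beyond $2^l$ dominates. If $l$ is bad and $l+1\in L_k$, then, as $s_l\le v\le t_l/2$ by (9),
$$t_{l+1}=4^{l+1}(T_l-\pi_l)=4(t_l-s_l)\ge2t_l.$$
Hence $l+1$ is bad too. So the bad scales form a terminal segment of $L_k$ along which $t_l$ at least doubles at each step, and the good ones, if any, form an initial segment $[\alpha,m]$. If $\omega=\infty$, then $h$ is bounded, $EX^2<\infty$, and $t_l\le E[X^2;|X|>2^l]\to0$. Then no scale of $L_k$ is bad, since $t$ would double forever, and $m=\infty$.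

**Example.** Let $P(|X|=1)=1-2^{-10}$ and $P(|X|=2^{10})=2^{-10}$. For $0\le l\le9$ we have $h_l=1-2^{-10}$, so, ignoring the restriction $l\ge l_0$, these scales form the stage $v=\frac12$. There $t_l=4^l2^{-10}$, so $l=0,\dots,4$ are good and $l=5,\dots,9$ are bad. For $l\ge10$, $h_l=1-2^{-10}+2^{10}$, so $v=2^{10}$, $t_l=0$, and all scales are good.

## 6. Bad scales: the far tail oscillates

This step bounds bad scales. At $|\theta|\approx2^{-l}$ the variables with $|X|>2^l$ run through full oscillations as $\theta$ varies, so on average over $\theta$ they add decay to $|\varphi|^n$. Absolute values suffice.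

**Step 1: one large jump.** Let $|x|\ge2^{l-1}$ and $\Lambda>0$. We claim
$$\int_{|\theta|\le2^{-l}}e^{-\Lambda(1-\cos\theta x)}d\theta\le12\cdot2^{-l}\Lambda^{-1/2}.\tag{11}$$
Put $u=\theta|x|$ and $R=2^{-l}|x|\ge\frac12$. The range $|u|\le R$ is covered by at most $R/\pi+1\le3R$ periods of length $2\pi$. Over each one,
$$\int_{-\pi}^\pi e^{-\Lambda(1-\cos u)}du\le\int_{\mathbb R}e^{-2\Lambda u^2/\pi^2}du=\frac{\pi^{3/2}}{\sqrt2}\Lambda^{-1/2}\le4\Lambda^{-1/2}.$$
Dividing by $|x|$ for $d\theta=du/|x|$ gives (11).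

**Step 2: averaging over the tail.** Let $l$ be bad; then $T_l>0$. Since $|\varphi|^n\le e^{-\frac n2(1-|\varphi|^2)}$, and $\frac n2c_1\theta^2h_l\ge ny_l$ on $\operatorname{supp}\chi_l$, (6) and Jensen's inequality for the convex function $e^{-x}$ and the probability measure $\lambda_l/|\lambda_l|$ give there
$$|\varphi(\theta)|^n\le e^{-ny_l}\sum_x\frac{\lambda_l(x)}{|\lambda_l|}\exp\Bigl(-\frac{n|\lambda_l|}2(1-\cos\theta x)\Bigr).$$
Integrate against $|\theta|\chi_l\le2^{-l}$ using (11) with $\Lambda=n|\lambda_l|/2\ge nT_l/4$, then sum using (10):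
$$\sum_n\int|\varphi|^n|\theta|\chi_l\,d\theta\le24\cdot4^{-l}\sum_n\frac{e^{-ny_l}}{\sqrt{nT_l}}\le C4^{-l}T_l^{-1/2}y_l^{-1/2}=\frac{C}{\sqrt{v\,t_l}}.$$
In the last equality $T_l=4^{-l}t_l$ and $y_l=c_24^{-l}v$.

**Step 3: summing.** At the first bad scale $t_l\ge2v$, and then $t_l$ at least doubles, so the sum over bad scales is at most $\sum_{p\ge0}C(2v^22^p)^{-1/2}\le C/v$.

## 7. Good scales: truncating at $2^l$

This step replaces $\varphi$ by $\varphi_l$ on the good segment $[\alpha,m]$, at total cost $C/v$. Since $|\varphi-\varphi_l|\le T_l$ and $|a^n-b^n|\le n|a-b|\max(|a|,|b|)^{n-1}$, on $\operatorname{supp}\chi_l$ we have $|\varphi^n-\varphi_l^n|\le nT_le^{-(n-1)y_l}$. By (10),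
$$\sum_n\int|\varphi^n-\varphi_l^n|\,|\theta|\chi_l\,d\theta\le C4^{-l}T_ly_l^{-2}\le\frac{Ct_l}{v^2}.$$
A single $t_l$ may be as large as $2v$, so we need the sum over the segment. With $T_l=\sum_{l\le q<m}\pi_q+T_m$ (where $T_\infty=t_\infty=0$), exchanging sums and using $\sum_{l\le q}4^l\le\frac434^q$,
$$\sum_{l=\alpha}^mt_l\le\tfrac43\Bigl(\sum_{\alpha\le q<m}s_q+t_m\Bigr)\le\tfrac43(v+2v)=4v,$$
by (9) and because $m$ is good. The total replacement error is therefore at most $C/v$, and it remains to show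
$$\sum_{l=\alpha}^m\sum_n\Bigl|\int\varphi_l^n\theta\chi_l\,d\theta\Bigr|\le\frac Cv.$$

**The mean of the stage.** As reference mean take $\mu=\mu_m$ (if $m=\infty$, then $EX^2<\infty$ and $\mu=EX$). Since $|X|\le2^{-q}X^2$ when $|X|>2^q$, for $\alpha\le l\le m$
$$|\mu_l-\mu|\le\sum_{l\le q<m}2^{-q}d_q\le2^{-l}v.\tag{12}$$
The drift at scale $l$ is compared with the spread $v$ through the number $2^l|\mu|/v$, which doubles with $l$. We treat $2^l|\mu|\le6v$ and $2^l|\mu|>6v$ separately.

## 8. Good scales with $2^l|\mu|\le6v$: oddness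

Here we run the argument of Proposition 5 with truncated moments. As $\theta\chi_l$ is odd and $\varphi_l(-\theta)=\overline{\varphi_l(\theta)}$, $|\int\varphi_l^n\theta\chi_l|=|\int\operatorname{Im}(\varphi_l^n)\theta\chi_l|$. By $|\operatorname{Im}z^n|\le n|z|^{n-1}|\operatorname{Im}z|$ and (10),
$$\sum_n\Bigl|\int\varphi_l^n\theta\chi_l\,d\theta\Bigr|\le\frac{C4^{-l}}{y_l^2}\sup_{|\theta|\le2^{-l}}|\operatorname{Im}\varphi_l|\le\frac{C4^l}{v^2}\sup_{|\theta|\le2^{-l}}|\operatorname{Im}\varphi_l|.$$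
Since $\operatorname{Im}\varphi_l=E[\sin\theta X;|X|\le2^l]$ and $|\sin u-u|\le|u|^3$, this is at most
$$\frac C{v^2}\bigl(2^l|\mu_l|+2^{-l}E[|X|^3;|X|\le2^l]\bigr).\tag{13}$$
We sum the bracket over the $l\in[\alpha,m]$ with $2^l|\mu|\le6v$, and need $O(v)$.

**First moments.** By (12), $2^l|\mu_l|\le2^l|\mu|+\sum_{l\le q<m}2^{l-q}d_q$. The terms $2^l|\mu|$ vanish if $\mu=0$; otherwise they form a geometric series with largest term at most $6v$, with sum at most $12v$. The double sum is at most $\sum_qd_q\sum_{l\le q}2^{l-q}\le2\sum_qd_q\le2v$.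

**Third moments.** Since $|X|^3\le2^{q+1}X^2$ when $|X|\le2^{q+1}$,
$$E[|X|^3;|X|\le2^l]\le2^\alpha h_\alpha+\sum_{\alpha\le q<l}2^{q+1}d_q.$$
Multiply by $2^{-l}$ and sum over $l\in[\alpha,m]$. The first term gives at most $2h_\alpha\le4v$. The second gives at most $\sum_{\alpha\le q<m}2^{q+1}d_q\sum_{l>q}2^{-l}=2\sum_qd_q\le2v$.

So the bracket in (13) sums to at most $20v$, and these scales contribute at most $C/v$.

## 9. Good scales with $2^l|\mu|>6v$: integrating by parts against the drift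

Now the drift dominates and (13) is useless. But a large drift makes $\varphi_l^n\approx e^{\mathrm in\mu\theta}\times(\text{slowly varying})$ oscillate, and we integrate by parts.

**Step 1: the derivative of $\varphi_l$.** For $|\theta|\le2^{-l}$, $|\varphi_l'(\theta)-\mathrm i\mu_l|\le|\theta|h_l\le2\cdot2^{-l}v$. With (12) and $2^{-l}v<|\mu|/6$,
$$|\varphi_l'(\theta)-\mathrm i\mu|\le3\cdot2^{-l}v\le\tfrac12|\mu|.\tag{14}$$
So $|\varphi_l'|\ge|\mu|/2$. Moreover $|\varphi_l''|\le h_l\le2v$.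

**Step 2: integration by parts.** Since $\varphi_l^n\varphi_l'=\frac1{n+1}(\varphi_l^{n+1})'$,
$$\int\varphi_l^n\theta\chi_l\,d\theta=-\frac1{n+1}\int\varphi_l^{n+1}\Bigl(\frac{\theta\chi_l}{\varphi_l'}\Bigr)'d\theta,$$
and
$$\Bigl|\Bigl(\frac{\theta\chi_l}{\varphi_l'}\Bigr)'\Bigr|\le\frac{|(\theta\chi_l)'|}{|\varphi_l'|}+\frac{|\theta\chi_l||\varphi_l''|}{|\varphi_l'|^2}\le\frac C{|\mu|}+\frac{C2^{-l}v}{\mu^2}\le\frac C{|\mu|}.$$
As the integrand lives on $\operatorname{supp}\chi_l$, a set of length at most $2\cdot2^{-l}$ on which $|\varphi_l|\le e^{-y_l}$, we get $|\int\varphi_l^n\theta\chi_l|\le C2^{-l}e^{-ny_l}/(n|\mu|)$. Trivially it is also at most $2\cdot4^{-l}e^{-ny_l}$.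

**Step 3: summing.** Put $A=2^l/|\mu|$. The two bounds together are $C4^{-l}e^{-ny_l}\min(1,A/n)$, and $\min(1,A/n)\le(A/n)^{1/2}$. By (10),
$$\sum_n\Bigl|\int\varphi_l^n\theta\chi_l\,d\theta\Bigr|\le C4^{-l}\Bigl(\frac A{y_l}\Bigr)^{1/2}\le\frac Cv\Bigl(\frac v{2^l|\mu|}\Bigr)^{1/2}.$$
Over the $l$ with $2^l|\mu|>6v$ this is a geometric series with ratio $2^{-1/2}$ and first term at most $C/v$, so the sum is at most $C/v$.

Sections 6–9 prove (8). This proves Propositions 7 and 4, and Theorem 1. $\blacksquare$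

## 10. The full statement, and a bound uniform in $j$

We need three standard notions. Let $G$ be the group generated by the support of $F$. The walk is *recurrent* if $\sum_nP\{S_n=0\}=\infty$ and *transient* otherwise. The following are standard facts (Spitzer, *Principles of Random Walk*, Ch. I). In the transient case $\sum_nP\{S_n=x\}<\infty$ for every $x$. In the recurrent case $\sum_nP\{S_n=x\}=\infty$ for $x\in G$, and every $x\in G$ is a possible value of some $S_n$, $n\ge1$. For $x\notin G$ the sum is $0$. For the fair $\pm1$ walk $G=\mathbb Z$ although $\delta=2$. For $X=\pm2$ with probability $\frac12$ each, $G=2\mathbb Z$ and $\delta=4$.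

**Theorem 8.** Let $X$ be an arbitrary integer valued random variable.
1. If $\delta\ge1$ there is $C_F<\infty$ such that for all $r\in\delta\mathbb Z$, $\ \sup_{j\in\mathbb Z}\sum_{n\ge1}|W_n(r,\{j\})|\le C_F|r|$. In particular, this holds for all $r\in\mathbb Z$ under (3.35).
2. If $r\notin\delta\mathbb Z$, then $\sum_n|W_n(r,\{j\})|=\sum_nP\{S_n=j\}+\sum_nP\{S_n=r+j\}$. This is finite iff the walk is transient or $j,r+j\notin G$.
3. (3.36) holds for all $r,j$ if and only if the walk is transient or (3.35) holds.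
4. If $\delta=1$, $EX=0$, $EX^2<\infty$, then $\sup_j\sum_n|W_n(r,\{j\})|\ge c|r|$ for all large $|r|$, with $c>0$. If $0<\operatorname{Var}X<\infty$, then $\sum_n\sup_j|W_n(1,\{j\})|=\infty$, so the supremum in 1 cannot be moved inside the sum.

In this section we prove part 1.

**Step 1: reduction to an integral with the factor $e^{-\mathrm ij\theta}$.** For $r=q\delta$ with $q\ge1$, $W_n(r,\{j\})=\sum_{p=0}^{q-1}W_n(\delta,\{j+p\delta\})$. For $r<0$, $W_n(r,\{j\})=-W_n(-r,\{j+r\})$. So it suffices to take $r=\delta$. As $X\in x_0+\delta\mathbb Z$, replacing $\theta$ by $\theta+2\pi/\delta$ multiplies $\varphi(\theta)^ne^{-\mathrm ij\theta}(1-e^{-\mathrm i\delta\theta})$ by a constant of modulus $1$. A full period in (1) splits into $\delta$ translates of $[-\pi/\delta,\pi/\delta]$, so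
$$|W_n(\delta,\{j\})|\le\frac\delta{2\pi}\Bigl|\int_{-\pi/\delta}^{\pi/\delta}\varphi^ne^{-\mathrm ij\theta}(1-e^{-\mathrm i\delta\theta})\,d\theta\Bigr|.$$
Take $l_0$ also so large that $2^{-l_0}<\pi/\delta$, and split
$$e^{-\mathrm ij\theta}(1-e^{-\mathrm i\delta\theta})=e^{-\mathrm ij\theta}\bigl[(1-e^{-\mathrm i\delta\theta})(1-\eta_0)+(1-e^{-\mathrm i\delta\theta}-\mathrm i\delta\theta)\eta_0+\mathrm i\delta\theta\,\eta_0\bigr].$$
On $2^{-l_0-1}\le|\theta|\le\pi/\delta$ we have $|\varphi|\le\rho_*<1$ by Lemma 2, so the first part is summable. The second part has modulus at most $\frac12\delta^2\theta^2\eta_0$ and is summable by (3). Both bounds are independent of $j$. It remains to prove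
$$\sup_j\sum_n|V_n(j)|<\infty,\qquad V_n(j)=\int\varphi^ne^{-\mathrm ij\theta}\theta\eta_0\,d\theta.$$

**Step 2: what is already uniform.** Decompose $V_n(j)$ by scales and stages as before. Sections 6 and 7 bound integrals of absolute values, so they hold uniformly in $j$. With the notation of a fixed stage, it remains to show
$$\sum_{l=\alpha}^m\sum_n|V_{n,l}(j)|\le\frac Cv,\qquad V_{n,l}(j)=\int\varphi_l^ne^{-\mathrm ij\theta}\theta\chi_l\,d\theta,$$
uniformly in $j$ and in the stage. Summing $C2^{-k}$ over $k\ge k_0$ then finishes the proof. Sections 8 and 9 do not carry over directly. For $j\ne0$ the factor $e^{-\mathrm ij\theta}$ breaks the symmetry. Also, the phase of $\varphi_l^ne^{-\mathrm ij\theta}$ has derivative about $n\mu-j$, which can vanish, so that the division by $\varphi_l'$ has no analogue.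

**Step 3: $2^l|\mu|\le6v$ and $2^l\ge|j|$.** The factor $e^{-\mathrm ij\theta}$ is nearly $1$ here: $|V_{n,l}(j)-V_{n,l}(0)|\le\int|\varphi_l|^n|j\theta||\theta|\chi_l\,d\theta\le2|j|2^{-3l}e^{-ny_l}$. Summing over $n$ gives at most $C|j|2^{-l}/v$, and summing over $2^l\ge|j|$ gives at most $C/v$. The terms $V_{n,l}(0)$ were handled in Section 8.

**Step 4: $2^l|\mu|\le6v$ and $2^l<|j|$.** Now $e^{-\mathrm ij\theta}$ oscillates and we integrate it. By (12), for $|\theta|\le2^{-l}$, $|\varphi_l'|\le|\mu_l|+|\theta|h_l\le(6+1+2)2^{-l}v=9\cdot2^{-l}v$. Hence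
$$|V_{n,l}(j)|\le\frac1{|j|}\int|(\varphi_l^n\theta\chi_l)'|\,d\theta\le\frac{C2^{-l}}{|j|}\bigl(1+n4^{-l}v\bigr)e^{-(n-1)y_l}.$$
By (10), $\sum_ne^{-(n-1)y_l}\le2/y_l$ and $4^{-l}v\sum_nne^{-(n-1)y_l}\le4\cdot4^{-l}v/y_l^2$; both are at most $C4^l/v$. So the sum over $n$ is at most $\frac{C2^l}{|j|v}$, and summing over $2^l<|j|$ gives at most $C/v$.

**Step 5: $2^l|\mu|>6v$; removing the drift.** Then $\mu\ne0$. By Cauchy–Schwarz $\mu^2\le2v$ (for $m<\infty$, $\mu_m^2\le h_m$; for $m=\infty$, $(EX)^2\le EX^2\le2v$). Since $v\le4^l$, $2^{-l}|\mu|\le\sqrt2$. Put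
$$f=e^{-\mathrm in\mu\theta}\varphi_l^n,\qquad\psi=\varphi_l'-\mathrm i\mu\varphi_l,\qquad\text{so that}\quad f'=ne^{-\mathrm in\mu\theta}\varphi_l^{n-1}\psi.$$
We bound $\psi$ on $|\theta|\le2^{-l}$. First, $|1-\varphi_l|\le T_l+|\theta||\mu_l|+\theta^2h_l\le4^{-l}t_l+2^{-l}|\mu_l|+4^{-l}h_l$. Here $t_l<2v$ as $l$ is good, $h_l\le2v$, and (12) gives $|\mu_l|\le|\mu|+2^{-l}v\le\frac76|\mu|$. With (14),
$$|\psi|\le|\varphi_l'-\mathrm i\mu|+|\mu||1-\varphi_l|\le3\cdot2^{-l}v+(2^{-l}|\mu|)\,2^{-l}\cdot4v+\tfrac76\,2^{-l}\mu^2\le C2^{-l}v,$$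
using $2^{-l}|\mu|\le\sqrt2$ and $\mu^2\le2v$. Next, $|\varphi_l'|\le\frac32|\mu|$ by (14), so
$$|\psi'|=|\varphi_l''-\mathrm i\mu\varphi_l'|\le2v+\tfrac32\mu^2\le5v.$$
Differentiating $f'$ and inserting $\varphi_l'=\psi+\mathrm i\mu\varphi_l$,
$$f''=e^{-\mathrm in\mu\theta}\bigl[n(n-1)\varphi_l^{n-2}\psi^2+n\varphi_l^{n-1}(\psi'-\mathrm i\mu\psi)\bigr].$$
Indeed, the terms with $\mathrm i\mu\psi$ have total coefficient $n\bigl((n-1)-n\bigr)=-n$. Now $2^{-l}v=2^ly_l/c_2$ and $v=4^ly_l/c_2$. Further, $|\mu\psi|\le C2^{-l}|\mu|v\le Cv$, and $e^{-(n-1)y_l},e^{-(n-2)y_l}\le e^2e^{-ny_l}$. So on $\operatorname{supp}\chi_l$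
$$|f|\le e^{-ny_l},\qquad|f'|\le C2^l\,ny_l\,e^{-ny_l}\le C2^l,\qquad|f''|\le C4^l\bigl(ny_l+(ny_l)^2\bigr)e^{-ny_l}\le C4^l.$$
With $|\theta\chi_l|\le2^{-l}$, $|(\theta\chi_l)'|\le C$ and $|(\theta\chi_l)''|\le C2^l$ this gives $|(f\theta\chi_l)''|\le C2^l$.

**Step 6: $2^l|\mu|>6v$; counting resonant times.** Since $V_{n,l}(j)=\int e^{\mathrm i(n\mu-j)\theta}f\theta\chi_l\,d\theta$, two integrations by parts and the trivial bound $2\cdot4^{-l}$ give
$$|V_{n,l}(j)|\le C4^{-l}\min\Bigl(1,\frac{4^l}{(n\mu-j)^2}\Bigr)=C4^{-l}\min\Bigl(1,\frac{A^2}{(n-j/\mu)^2}\Bigr),\qquad A=\frac{2^l}{|\mu|}\ge\frac1{\sqrt2}.$$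
For real $a$, at most $2A+1$ integers $n$ satisfy $|n-a|\le A$. The others contribute on each side of $a$ at most $\sum_{p\ge0}A^2/(A+p)^2\le1+\int_0^\infty\frac{A^2}{(A+x)^2}dx=1+A$. So
$$\sum_n|V_{n,l}(j)|\le C4^{-l}(1+A)\le C4^{-l}A=\frac Cv\cdot\frac v{2^l|\mu|},$$
and the geometric series over $l$ with $2^l|\mu|>6v$ is at most $C/v$, uniformly in $j$.

This proves the bound in part 1. If (3.35) holds, then $\delta=1$ by Lemma 2, so it applies to all $r$. $\square$

## 11. Which walks have all sums finite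

**Proof of Theorem 8, part 2.** Let $x_0$ be a support point. Since $S_n\in nx_0+\delta\mathbb Z$ almost surely and $j,r+j$ are not congruent modulo $\delta\mathbb Z$, for each $n$ at most one of $P\{S_n=j\},P\{S_n=r+j\}$ is nonzero. Hence $|W_n(r,\{j\})|$ is their sum, which is the identity. The finiteness criterion follows from the standard facts recalled in Section 10. $\square$

The fair $\pm1$ walk of Section 1, with $r=1\notin2\mathbb Z$, is an instance.

**Proof of Theorem 8, part 3.** If the walk is transient, $\sum_n|W_n(r,\{j\})|\le\sum_nP\{S_n=j\}+\sum_nP\{S_n=r+j\}<\infty$. Under (3.35) use Theorem 1.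

Conversely, let the walk be recurrent with (3.36) for all $r,j$. Take $j=0\in G$. By part 2 the sum is infinite for every $r\notin\delta\mathbb Z$, so there is no such $r$, and $\delta=1$. Since $G$ contains all differences of support points, $G=\mathbb Z$, and by recurrence every integer is a possible value of some $S_n$, $n\ge1$. It remains to exclude a period. Let $d=\gcd\{n\ge1:P\{S_n=0\}>0\}$. If $P\{S_n=x\}>0$, choose $q$ with $P\{S_q=-x\}>0$. Then $P\{S_{n+q}=0\}>0$, so $n\equiv-q$ modulo $d$. Thus the class $\kappa(x)$ of $n$ modulo $d$ depends only on $x$. If $x,x'$ are possible at times $n,n'$, then $x+x'$ is possible at time $n+n'$, so $\kappa:\mathbb Z\to\mathbb Z/d\mathbb Z$ is a homomorphism. Each support point $x$ of $F$ has $\kappa(x)=1$, so $\kappa$ vanishes on differences of support points. These generate $\delta\mathbb Z=\mathbb Z$, so $\kappa\equiv0$, whence $1\equiv0$ modulo $d$ and $d=1$.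

The set $\{n\ge1:P\{S_n=0\}>0\}$ is closed under addition and has gcd $1$, so it contains all large integers. Given $i$, choose $n_i$ with $P\{S_{n_i}=i\}>0$. Then $P\{S_{n_i+n}=i\}\ge P\{S_{n_i}=i\}P\{S_n=0\}>0$ for all large $n$, which is (3.35). $\square$

## 12. Linear growth in $r$, and the order of supremum and sum

**Linear lower bound.** Let $\delta=1$, $EX=0$, $\sigma^2=EX^2<\infty$; then $\sigma^2>0$. The combination of $r$ and $-r$ produces a nonnegative weight: by (1), for $r\ne0$,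
$$W_n(r,\{0\})+W_n(-r,\{0\})=\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\varphi(\theta)^n\,d\theta.$$
The sum $B$ over $n\ge1$ converges absolutely by part 1, so by Abel's theorem it is the limit as $s\uparrow1$ of
$$\sum_{n\ge1}s^n\bigl[W_n(r,\{0\})+W_n(-r,\{0\})\bigr]=\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\frac{s\varphi}{1-s\varphi}\,d\theta.$$
Here sum and integral may be exchanged since $|s\varphi|\le s<1$. Now $\operatorname{Re}\frac{s\varphi}{1-s\varphi}=\operatorname{Re}\frac1{1-s\varphi}-1$ and $\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)d\theta=2$. As $\operatorname{Re}\frac1{1-s\varphi}\ge0$ and $\varphi(\theta)\ne1$ for $0<|\theta|\le\pi$, Fatou's lemma gives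
$$B\ge\frac1\pi\int_{-\pi}^\pi(1-\cos r\theta)\operatorname{Re}\frac1{1-\varphi}\,d\theta-2.$$
Since $\varphi=1-\frac12\sigma^2\theta^2+o(\theta^2)$, we have $\operatorname{Re}\frac1{1-\varphi}=\frac2{\sigma^2\theta^2}(1+o(1))\ge\frac1{\sigma^2\theta^2}$ for $0<|\theta|<\varepsilon$, with some $\varepsilon\in(0,\pi)$. With $u=r\theta$,
$$B\ge\frac{|r|}{\pi\sigma^2}\int_{|u|<\varepsilon|r|}\frac{1-\cos u}{u^2}du-2\ge c'|r|-2,\qquad c'=\frac1{\pi\sigma^2}\int_{|u|<\varepsilon}\frac{1-\cos u}{u^2}du>0.$$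
Since $W_n(-r,\{0\})=-W_n(r,\{-r\})$, we have $B\le\sum_n|W_n(r,\{0\})|+\sum_n|W_n(r,\{-r\})|$. So $\sup_j\sum_n|W_n(r,\{j\})|\ge\frac12(c'|r|-2)$, which is at least $c|r|$ with $c=c'/4$ once $|r|\ge4/c'$.

**Supremum inside the sum.** Let $\sigma^2=\operatorname{Var}X\in(0,\infty)$ and $\varepsilon_n=\sup_j|W_n(1,\{j\})|$. We find two sites at distance $O(\sqrt n)$ whose probabilities differ by order $1/\sqrt n$. By Chebyshev, $P(|S_n-nEX|\le2\sigma\sqrt n)\ge\frac34$, and this window holds at most $4\sigma\sqrt n+1$ integers. So some $j$ in it has $P\{S_n=j\}\ge c/\sqrt n$ for large $n$, where $c>0$ does not depend on $n$. Again by Chebyshev, for fixed $K>2$ the window $K\sigma\sqrt n<j'-nEX\le2K\sigma\sqrt n$ has probability at most $K^{-2}$ and holds at least $K\sigma\sqrt n-1$ integers. So for $n$ large some $j'$ in it has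
$$P\{S_n=j'\}\le\frac{K^{-2}}{K\sigma\sqrt n-1}\le\frac{2}{K^3\sigma\sqrt n}\le\frac c{2\sqrt n},$$
once $K$ is fixed large enough. The difference $P\{S_n=j\}-P\{S_n=j'\}\ge\frac c{2\sqrt n}$ telescopes into $|j-j'|\le(2K+2)\sigma\sqrt n$ differences of neighbors, each at most $\varepsilon_n$ in modulus. Hence
$$\varepsilon_n\,(2K+2)\,\sigma\sqrt n\ge\frac c{2\sqrt n},$$
so $\varepsilon_n\ge c''/n$ for all large $n$, with $c''>0$, and $\sum_n\varepsilon_n=\infty$. This completes the proof of Theorem 8. $\blacksquare$
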